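# A complete algebra with characters, none of them continuous

## 1. Statement: a pro-$C^*$-algebra whose characters are all discontinuous

**Theorem 1.** There is a unital pro-$C^*$-algebra $A$, with topology given by an increasing family $(p_\alpha)_{\alpha<\omega_1}$ of $C^*$-seminorms and with $A/\ker p_\alpha\cong C(K_\alpha,M_2(\mathbb C))$ for countable compact spaces $K_\alpha$, which has a character but no continuous character.

Let us unpack this. All algebras are complex and associative; they need not be commutative or have a unit unless we say so.

**Definition (character).** A *character* of an algebra $A$ is a nonzero linear functional $\chi\colon A\to\mathbb C$ with $\chi(xy)=\chi(x)\chi(y)$ for all $x,y$. It is not assumed to be continuous.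

If $A$ has a unit $1$, then $\chi(1)\chi(x)=\chi(x)$ for all $x$, so $\chi(1)=1$.

**Definition ($m$-pseudoconvex algebra).** A topological algebra $A$ is *$m$-pseudoconvex* if its topology is Hausdorff and given by a family $(\|\cdot\|_i)_{i\in I}$ of seminorms, each submultiplicative, $\|xy\|_i\le\|x\|_i\|y\|_i$, and each $p_i$-homogeneous for some $0<p_i\le1$, that is, $\|\lambda x\|_i=|\lambda|^{p_i}\|x\|_i$.

For instance, for $0<p<1$ the space $\ell^p$ with pointwise product and $\|x\|=\sum_n|x_n|^p$ is such an algebra, with one seminorm: it is $p$-homogeneous, and $\sum|x_ny_n|^p\le\sum|x_n|^p\sum|y_n|^p$. A complete algebra whose topology is given by one submultiplicative $p$-homogeneous norm is called a *$p$-Banach algebra*; for $p=1$ this is a Banach algebra.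

**Definition (pro-$C^*$-algebra).** A *pro-$C^*$-algebra* is a complete Hausdorff topological $*$-algebra whose topology is given by $C^*$-seminorms, i.e. submultiplicative ($1$-homogeneous) seminorms $p$ with $p(x^*x)=p(x)^2$.

For instance, $C(\mathbb R)$ with the seminorms $p_n(f)=\sup_{[-n,n]}|f|$. A pro-$C^*$-algebra is complete $m$-pseudoconvex with all $p_i=1$. "Complete" always means that Cauchy nets converge.

Theorem 1 answers a question posed in the paper "A Characterization of Characters in Complex $m$-Pseudoconvex Algebras", which says: "It is not known whether a non-commutative $m$-pseudoconvex algebra can have a discontinuous character if it has no continuous one. In fact no such complete topological algebra is known, even in the commutative case." So we are asked whether a complete $m$-pseudoconvex algebra can have a character without having a continuous one. The answer is yes, in ZFC. Three companion theorems say how many characters such an algebra can have, and what cannot be dispensed with.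

**Theorem 2.** The algebra $A$ of Theorem 1 has exactly two characters. For every integer $m\ge1$ there is a unital pro-$C^*$-algebra, defined by $\aleph_1$ seminorms, with exactly $m$ characters, all of them discontinuous.

**Theorem 3.** If a complete commutative $m$-pseudoconvex algebra, unital or not, has a character, then it has a continuous character.

**Theorem 4.** Every character of a metrizable pro-$C^*$-algebra, unital or not, is continuous. Hence $\aleph_1$ is the least possible number of defining $C^*$-seminorms for a pro-$C^*$-algebra with the property in Theorem 1.

We prove Theorems 3 and 4 first. They are shorter, and they tell us where to look for $A$: it must be non-commutative, and inside the class of pro-$C^*$-algebras it needs uncountably many seminorms.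

## 2. Quasi-inverses, and how completeness controls characters

For an algebra $A$ let $A^+=A\oplus\mathbb Ce$ be $A$ with a *new* unit $e$ adjoined (even if $A$ already has one). For $x,y\in A$ we have $(e-x)(e-y)=e-(x+y-xy)$. If $e-x$ is invertible in $A^+$, its inverse has the form $e-y$ with $y\in A$: apply the homomorphism $A^+\to\mathbb C$ that kills $A$ and sends $e$ to $1$. This $y$ is unique; it is called the *quasi-inverse* of $x$, and
$$x+y-xy=0. \tag{1}$$

**Lemma 5.** If $x,y\in A$ satisfy (1), then $\chi(x)\ne1$ for every character $\chi$ of $A$, continuous or not.

*Proof.* If $\chi(x)=1$, then $0=\chi(x+y-xy)=1+\chi(y)-\chi(y)=1$. $\square$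

**One seminorm.** Let $A$ be a $p$-Banach algebra. If $\|x\|<1$, then $y=-\sum_{n\ge1}x^n$ converges, and $x+y-xy=x-\sum_{n\ge1}x^n+\sum_{n\ge2}x^n=0$, so $\chi(x)\neq 1$ for each character $\chi$. If some $x$ had $|\chi(x)|^p>\|x\|$, then $x/\chi(x)$ would have norm $\|x\|/|\chi(x)|^p<1$ and value $1$, which is impossible. So $|\chi(x)|^p\le\|x\|$, and every character of $A$ is continuous. One seminorm is not enough for an example.

**What happens without completeness.** Let $V$ be the Volterra operator $(Vg)(s)=\int_0^sg$ on $C[0,1]$. Here $\|V^n\|\le1/n!$, and $V$ is injective, so not nilpotent. In the commutative Banach algebra generated by $V$ and the identity, $V$ is in the radical. Let $P$ be the algebra of polynomials in $V$ without constant term, with the operator norm. The powers of $V$ are linearly independent: a relation with lowest term $cV^k$, $c\ne0$, reads $V^k(c+r)=0$ with $r$ in the radical; $c+r$ is invertible, so $V^k=0$, a contradiction. So for each $t\ne0$ substitution of $t$ for $V$ is a well-defined character of $P$. But a continuous character $\varphi$ would satisfy $|\varphi(V)|^n=|\varphi(V^n)|\le C/n!$ for all $n$, so $\varphi(V)=0$ and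 $\varphi=0$. Thus $P$ has characters and none is continuous. This is an instance of the incomplete example mentioned in the paper: polynomials in one non-nilpotent variable contained in the radical of a Banach algebra. In the completion these characters do not survive: there $V/t$ has the quasi-inverse $-\sum_{n\ge1}V^n/t^n$, so by Lemma 5 no character takes the value $t$ at $V$.

For several seminorms, completeness lets us assemble quasi-inverses from Banach pieces. We set this up once for both theorems.

**Lemma 6.** Let $A$ be a complete $m$-pseudoconvex algebra. After enlarging the family of seminorms without changing the topology, we may assume it is directed: for all $i,j$ there is $k$ such that the topology of $\|\cdot\|_k$ is finer than those of $\|\cdot\|_i$ and $\|\cdot\|_j$. For a directed family let $A_i$ be the completion of $A/\ker\|\cdot\|_i$, a $p_i$-Banach algebra. Then $A=\varprojlim A_i$.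

*Proof.* Let $0<p\le q\le1$ and let $\|\cdot\|$ be a $q$-homogeneous submultiplicative seminorm. Then $\|\cdot\|^{p/q}$ is $p$-homogeneous and submultiplicative. It is subadditive because $t\mapsto t^{p/q}$ is subadditive on $[0,\infty)$, and it gives the same topology. So, given finitely many seminorms of the family, we bring them to the smallest of their exponents and add their maximum to the family. This maximum is again a submultiplicative homogeneous seminorm, it is continuous on $A$, and the enlarged family is directed.

Write $i\le k$ if the topology of $\|\cdot\|_k$ is finer than that of $\|\cdot\|_i$. Then $\ker\|\cdot\|_k\subset\ker\|\cdot\|_i$, and the induced homomorphism $A/\ker\|\cdot\|_k\to A/\ker\|\cdot\|_i$ is linear and continuous. Hence it extends to a continuous homomorphism $\pi_{ik}\colon A_k\to A_i$. These maps are compatible, since they are so on dense subalgebras. So $\varprojlim A_i$ is defined, with topology given by the seminorms $(x_i)\mapsto\|x_k\|_k$. The map $x\mapsto(x_i)$, where $x_i$ is the image of $x$ in $A_i$, is injective since $A$ is Hausdorff. It is a topological embedding, since these seminorms restrict to the given ones. The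 image is dense: by directedness and continuity of the $\pi_{ik}$, each neighborhood of a point $(z_i)$ of the limit contains a set $\{(u_i):\|u_k-z_k\|_k<\varepsilon\}$ for a single $k$, and $A$ has dense image in $A_k$. Since $A$ is complete, its image is closed, hence everything. $\square$

**Lemma 7.** In the situation of Lemma 6 let $x\in A$, and suppose that for every $i$ the element $e-x_i$ is invertible in $A_i^+$. Then $\chi(x)\ne1$ for every character $\chi$ of $A$.

*Proof.* Let $y_i\in A_i$ be the quasi-inverse of $x_i$. For $i\le k$ the map $\pi_{ik}$ extends to a unital homomorphism $A_k^+\to A_i^+$, which sends $e-x_k$ to $e-x_i$ and therefore sends $e-y_k$ to the inverse of $e-x_i$. Since inverses are unique, $\pi_{ik}(y_k)=y_i$. So $(y_i)$ defines $y\in\varprojlim A_i=A$, and $x+y-xy=0$ because this holds in each $A_i$. Now apply Lemma 5. $\square$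

## 3. Theorem 3: commutative algebras

We need the Gelfand theory of commutative $p$-Banach algebras, due to W. Żelazko (*On the locally bounded and $m$-convex topological algebras*, Studia Math. 19 (1960); *Metric generalizations of Banach algebras*, Dissertationes Math. 47 (1965)). Here is the one fact we use, with a short proof from the Banach case.

**Lemma 8.** In a commutative unital $p$-Banach algebra $B$, every maximal ideal is the kernel of a continuous character.

*Proof.* *Every nonzero commutative unital $p$-Banach algebra $B$ has a continuous character.* The plan is to replace the $p$-norm by a genuine seminorm. Put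
$$v(x)=\inf\Bigl\{\sum_{j=1}^m\|x_j\|^{1/p}:\ x=x_1+\dots+x_m\Bigr\}.$$
This is subadditive, $1$-homogeneous and at most $\|x\|^{1/p}$. Multiplying out decompositions of $x$ and $y$ shows $v(xy)\le v(x)v(y)$. The point is that $v(e)\ge1$. Suppose instead that $e=x_1+\dots+x_m$ with $t_j=\|x_j\|^{1/p}$ and $q=t_1+\dots+t_m<1$. By commutativity, for $N\ge1$,
$$e=e^N=\sum_{k_1+\dots+k_m=N}\frac{N!}{k_1!\cdots k_m!}\,x_1^{k_1}\cdots x_m^{k_m},\qquad
\|e\|\le\sum_{k_1+\dots+k_m=N}\Bigl(\frac{N!}{k_1!\cdots k_m!}\,t_1^{k_1}\cdots t_m^{k_m}\Bigr)^p .$$
Each bracket is one term of the expansion of $q^N$, hence at most $q^N$, and there are at most $(N+1)^m$ terms. So $\|e\|\le(N+1)^mq^{Np}\to0$, contradicting $e\ne0$. Hence the completion of $B/\ker v$ in the norm $v$ is a nonzero commutative unital Banach algebra. By classical Gelfand theory it has a continuous character, and this gives a character of $B$, continuous since $v\le\|\cdot\|^{1/p}$.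

*Maximal ideals.* If $\|e-x\|<1$, then $x$ is invertible, with inverse $e+\sum_{n\ge1}(e-x)^n$. So the closure of a proper ideal is proper, and a maximal ideal $J$ is closed. Then $B/J$ is a nonzero commutative unital $p$-Banach algebra and a field. By the first part it has a continuous character, which is injective because $B/J$ is a field. So $B/J=\mathbb C$, and $B\to B/J$ is a continuous character with kernel $J$. $\square$

**Proof of Theorem 3.** Let $A$ be complete, commutative, $m$-pseudoconvex, without continuous characters. We show that it has no characters at all. Use Lemma 6 to write $A=\varprojlim A_i$, with $A_i$ commutative $p_i$-Banach algebras.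

**Step 1.** *This step moves the hypothesis to the pieces.* No $A_i$ has a continuous character: composed with $A\to A_i$, which is continuous with dense range, it would be a continuous, nonzero multiplicative functional on $A$.

**Step 2.** *This step shows that every $e-x_i$ is invertible.* The algebra $A_i^+$ with $\|x+\lambda e\|=\|x\|_i+|\lambda|^{p_i}$ is a commutative unital $p_i$-Banach algebra. Let $J$ be a maximal ideal of it. By Lemma 8, $J=\ker\varphi$ for a continuous character $\varphi$. The restriction of $\varphi$ to $A_i$ is continuous and multiplicative, so it is zero by Step 1. Hence $A_i\subset J$, and $J=A_i$ since both have codimension one. So $A_i$ is the only maximal ideal of $A_i^+$. For $x\in A$ the element $e-x_i$ is not in $A_i$, hence lies in no maximal ideal, hence is invertible.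

**Step 3.** *Conclusion.* By Lemma 7, no character of $A$ takes the value $1$ at any $x\in A$. But a character $\chi$ takes the value $1$ somewhere: if $\chi(x_0)\ne0$, take $x=x_0/\chi(x_0)$. So $A$ has no character. $\blacksquare$

## 4. Theorem 4: countably many $C^*$-seminorms

**Proof of Theorem 4.** Let $A$ be a metrizable pro-$C^*$-algebra. Each member of a countable base of neighborhoods of $0$ contains a ball of a maximum of finitely many defining $C^*$-seminorms, so countably many $C^*$-seminorms $q_n$ define the topology. The seminorms $p_n=\max_{k\le n}q_k$ are again $C^*$-seminorms, and $p_1\le p_2\le\cdots$. Let $A_n$ be the $C^*$-algebra completion of $A/\ker p_n$. The family is directed, so $A=\varprojlim A_n$ by Lemma 6. Let $\chi$ be a character of $A$.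

**Step 1.** *This step shows that $\chi$ respects the involution.* Let $x=x^*$ and suppose $\lambda=\chi(x)\notin\mathbb R$; in particular $\lambda\ne0$. The image $x_n$ of $x$ in $A_n$ is self-adjoint, so its spectrum in $A_n^+$ is real. (As a $*$-algebra, $A_n^+$ can be given a $C^*$-norm.) So $e-x_n/\lambda$ is invertible in $A_n^+$ for every $n$, and Lemma 7 gives $\chi(x/\lambda)\ne1$, a contradiction. So $\chi(x)\in\mathbb R$ whenever $x=x^*$. Writing $x=u+iv$ with $u,v$ self-adjoint, we get $\chi(x^*)=\overline{\chi(x)}$, hence
$$\chi(x^*x)=|\chi(x)|^2\qquad(x\in A).$$

**Step 2.** *This step packs a supposed discontinuity into one element.* Suppose $\chi$ is discontinuous. Then for each $n$ it is unbounded on $\{p_n\le1\}$, since otherwise $|\chi|\le Cp_n$ for some $C$. After scaling there are $x_n$ with $p_n(x_n)\le2^{-n}$ and $|\chi(x_n)|\ge n$. Put $z_n=x_n^*x_n$. For $n\ge m$ we have $p_m(z_n)\le p_n(z_n)=p_n(x_n)^2\le4^{-n}$, so $z=\sum_nz_n$ converges in $A$.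

**Step 3.** *This step shows that $\chi$ is non-negative on the tails, although it need not commute with the infinite sum.* Let $r_N=\sum_{n>N}z_n$. In each $A_m$ its image is a limit of sums of positive elements, hence positive, and so has a unique positive square root. The $*$-homomorphisms $A_{m+1}\to A_m$ map positive square roots to positive square roots, so these roots are compatible and define $w=w^*\in A$ with $w^2=r_N$. By Step 1, $\chi(w)\in\mathbb R$, so $\chi(r_N)=\chi(w)^2\ge0$.

**Step 4.** *Contradiction.* For every $N$,
$$\chi(z)=\sum_{n\le N}|\chi(x_n)|^2+\chi(r_N)\ge N^2,$$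
which is impossible for a fixed number $\chi(z)$. So $\chi$ is continuous.

For the last sentence of the theorem: a pro-$C^*$-algebra defined by countably many $C^*$-seminorms $q_n$ is defined by the increasing sequence $\max_{k\le n}q_k$, and Steps 1–4 apply to it. So all its characters are continuous, and it does not have the property in Theorem 1. Theorem 1, proved below, uses $\aleph_1$ seminorms. $\blacksquare$

## 5. Functions on $\omega_1$ and the character at infinity

Let $\Omega=\omega_1=[0,\omega_1)$, the set of countable ordinals, with the order topology. We use the following facts.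

- Every countable subset of $\Omega$ is bounded in $\Omega$. A strictly increasing sequence converges to its supremum, which is $<\omega_1$.
- Each $[0,\tau]=[0,\tau+1)$ with $\tau<\omega_1$ is clopen and countable. It is also compact: if an open cover of it had no finite subcover, take the least $\tau'\le\tau$ such that $[0,\tau']$ is not finitely covered. One member of the cover contains $\tau'$ and, if $\tau'>0$, an interval $(\sigma,\tau']$ with $\sigma<\tau'$; the rest, $[0,\sigma]$, is finitely covered, a contradiction.
- Each $t\in\Omega$ is uniquely $t=\omega\xi+n$ with $\xi<\omega_1$, $n<\omega$. So $\Omega$ is a succession of blocks $\{\omega\xi+n:n<\omega\}$, and the $\xi$-th block is followed by $\omega(\xi+1)=\omega\xi+\omega$. The limit points of $\Omega$ are the $\omega\xi$ with $\xi\ge1$; all other points are isolated.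

Put $K_\alpha=[0,\omega\alpha]$ for $\alpha<\omega_1$. It consists of the points $\omega\xi+n$ with $\xi<\alpha$ together with $\omega\alpha$. The $K_\alpha$ are countable, compact and clopen; they increase with $\alpha$ and cover $\Omega$.

"Eventually" means on $[\tau,\omega_1)$ for some $\tau<\omega_1$.

**Lemma 9.** Every continuous $a\colon\Omega\to\mathbb C$ is eventually constant.

*Proof.* We claim that for each $k\ge1$ there is $\gamma_k<\omega_1$ with $|a(s)-a(t)|\le1/k$ for all $s,t\ge\gamma_k$. If for some $k$ there is none, choose inductively $s_j,t_j$ with $|a(s_j)-a(t_j)|>1/k$ and $\min(s_{j+1},t_{j+1})>\max(s_j,t_j)$. Both sequences are strictly increasing and interlaced, so they converge to the same $\delta<\omega_1$, contradicting continuity of $a$ at $\delta$. With the $\gamma_k$ at hand, $a$ is constant on $[\sup_k\gamma_k,\omega_1)$, and $\sup_k\gamma_k<\omega_1$. $\square$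

**A discontinuous character.** Give $C(\Omega)$ the seminorms $p_\alpha(a)=\sup_{K_\alpha}|a|$. It is complete, since a limit that is uniform on each of the open sets $K_\alpha$ is continuous. By Lemma 9 the eventual value $\chi_\infty(a)=\lim_{t\to\omega_1}a(t)$ exists, and $\chi_\infty$ is a character. It is discontinuous: $1-1_{K_\alpha}$ is continuous, has $p_\alpha=0$, and $\chi_\infty(1-1_{K_\alpha})=1$. So $\aleph_1$ seminorms do produce discontinuous characters. Of course $C(\Omega)$ also has continuous ones, the evaluations at points, as Theorem 3 says it must. To destroy those, use matrices.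

**Lemma 10.** For $N\ge2$ neither $M_N(\mathbb C)$ nor $C(K,M_N(\mathbb C))$, for $K$ a nonempty space, has a character. More generally, no unital algebra containing $M_N(\mathbb C)$ as a unital subalgebra has one.

*Proof.* Let $\varphi$ be linear and multiplicative on $M_N(\mathbb C)$. For $i\ne j$ we have $E_{ij}^2=0$, so $\varphi(E_{ij})=0$; then $\varphi(E_{ii})=\varphi(E_{ij})\varphi(E_{ji})=0$. So $\varphi=0$. A character of a larger unital algebra takes the value $1$ at the unit, so its restriction to a unital copy of $M_N(\mathbb C)$ would be a character of $M_N(\mathbb C)$. In $C(K,M_N(\mathbb C))$ take the constant functions. $\square$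

**First attempt.** The algebra $C(\Omega,M_2)$, with $p_\alpha(f)=\sup_{K_\alpha}\|f\|$, goes too far: by Lemma 10 it has no character at all, because its limit at infinity lies in $M_2$. We want $M_2$ at every countable stage, but only diagonal matrices at infinity. So try
$$B_0=\{f\in C(\Omega,M_2):\ \text{the off-diagonal entries of } f \text{ are eventually }0\}.$$
This is an algebra, and $f\mapsto\lim_{t\to\omega_1}f_{11}(t)$ is a character: $(ff')_{11}=f_{11}f'_{11}+f_{12}f'_{21}$, and the last product is eventually $0$. There is no continuous character either: if $|\chi|\le Cp_\alpha$, then $\chi$ factors through $B_0/\ker p_\alpha$, which is $C(K_\alpha,M_2)$ (extend functions on $K_\alpha$ by $0$), and this has no character. What fails is completeness. The functions $1_{K_\alpha}E_{12}$, as $\alpha$ increases, form a Cauchy net in $B_0$ whose limit in $C(\Omega,M_2)$ is the constant $E_{12}$, which is not in $B_0$. As $1_{K_\alpha}f\in B_0$ for all $f\in C(\Omega,M_2)$ and all $\alpha$, the completion of $B_0$ is the whole of $C(\Omega,M_2)$, and the character is gone.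

The obstacle is now precise. "Eventually $0$" is not a closed condition, so it cannot be *imposed*. If membership in the algebra is tested on one $K_\alpha$ at a time, completeness will be automatic. So we need conditions on the restrictions to the $K_\alpha$, each allowing arbitrary behavior on $K_\alpha$, which together *force* the off-diagonal entries to vanish eventually.

## 6. Coherent signs on $\omega_1$

The idea is to keep the diagonal entries continuous and to twist the off-diagonal entries: on $K_\alpha$, not $b$ itself but $s_\alpha b$ shall be continuous, where $s_\alpha$ is a function with values $\pm1$. For the tests on different $K_\alpha$ to fit together, we want $s_\alpha s_\beta$ to be continuous on $K_\alpha$ for $\alpha\le\beta$. There is a trap. Suppose one function $s\colon\Omega\to\{1,-1\}$ had $ss_\alpha|_{K_\alpha}$ continuous for every $\alpha$. Then $s_\alpha b|_{K_\alpha}$ is continuous for all $\alpha$ exactly when $sb$ is continuous, and conjugation by $\mathrm{diag}(1,s)$ turns the twisted algebra into $C(\Omega,M_2)$, with no character. So the signs must match pairwise, but must not come from one global sign. The following classical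 family of functions provides this. Here $=^*$ means equality except at finitely many points, and *finite-to-one* means that every fibre is finite.

**Lemma 11.** There are finite-to-one functions $e_\alpha\colon\alpha\to\omega$ $(\alpha<\omega_1)$ with $e_\alpha|_\beta=^*e_\beta$ for all $\beta<\alpha$.

*Proof.* We build them by recursion. Let $e_0=\emptyset$. Given $e_\alpha$, let $e_{\alpha+1}$ extend $e_\alpha$ by $e_{\alpha+1}(\alpha)=0$; both properties are clearly preserved. For a limit $\alpha<\omega_1$ choose $0=\beta_0<\beta_1<\cdots$ with supremum $\alpha$, and put
$$e_\alpha(\xi)=\max(e_{\beta_{k+1}}(\xi),k)\qquad\text{for }\xi\in[\beta_k,\beta_{k+1}).$$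
*Finite-to-one:* if $e_\alpha(\xi)=m$ with $\xi$ in the $k$-th interval, then $k\le m$ and $e_{\beta_{k+1}}(\xi)\le m$. For each of the finitely many $k\le m$ this leaves finitely many $\xi$.
*Coherent:* let $\beta<\alpha$. Only finitely many intervals $[\beta_k,\beta_{k+1})$ meet $\beta$. On the $k$-th, $e_\alpha$ differs from $e_{\beta_{k+1}}$ only where $e_{\beta_{k+1}}<k$, a finite set; and by induction $e_{\beta_{k+1}}=^*e_\beta$ on the common domain. So $e_\alpha|_\beta=^*e_\beta$. $\square$

No single function can replace the family: if $h\colon\omega_1\to\omega$ had $h|_\alpha=^*e_\alpha$ for all $\alpha$, then each $h|_\alpha$ would be finite-to-one. But some fibre of $h$ is uncountable, and its first $\omega$ elements lie below some $\alpha<\omega_1$. We shall meet this contradiction again in Section 8.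

**Definition (the signs).** For $\alpha<\omega_1$ define $s_\alpha\colon\Omega\to\{1,-1\}$ by
$$s_\alpha(\omega\xi+n)=-1\ \text{ if }\xi<\alpha\text{ and }1\le n\le e_\alpha(\xi);\qquad s_\alpha=1\ \text{ otherwise}.$$

So $e_\alpha(\xi)$ is the number of minus signs in the $\xi$-th block, placed at $n=1,\dots,e_\alpha(\xi)$. At the points $\omega\xi$, in particular at all limit points, the sign is $+1$.

**Example.** For finite $k$ the recursion gives $e_k=0$, so $s_k=1$. For $\alpha=\omega$ take $\beta_k=k$; then $e_\omega(k)=\max(0,k)=k$. So $s_\omega=-1$ at $\omega k+1,\dots,\omega k+k$ for $k\ge1$, and $+1$ elsewhere. On $K_2=[0,\omega2]$ the only minus sign is at the isolated point $\omega+1$, so $s_2s_\omega$ is continuous on $K_2$. On $K_\omega=[0,\omega^2]$, however, $s_\omega$ is not continuous: $\omega k+1\to\omega^2$ and $s_\omega(\omega k+1)=-1$ for $k\ge1$, but $s_\omega(\omega^2)=1$.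

The property of the signs that we need is
$$s_\alpha s_\beta|_{K_\alpha}\ \text{ is continuous}\qquad(\alpha\le\beta). \tag{2}$$
Indeed, at $\omega\alpha$ both signs are $+1$. At the other points $\omega\xi+n$ of $K_\alpha$ we have $\xi<\alpha$, and the signs can differ only if $e_\alpha(\xi)\ne e_\beta(\xi)$ and $1\le n\le\max(e_\alpha(\xi),e_\beta(\xi))$. By Lemma 11 there are finitely many such $\xi$, hence finitely many such points, and as $n\ge1$ they are isolated. A function that equals $1$ except at finitely many isolated points is continuous.

## 7. The twisted matrix algebra has no continuous character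

To serve Theorem 2 as well, we work with matrices of size $1+l$, $l\ge1$; Theorem 1 is the case $l=1$. Write $M_{1+l}=M_{1+l}(\mathbb C)$ and
$$D_\alpha=\mathrm{diag}(1,s_\alpha,\dots,s_\alpha)\colon\Omega\to M_{1+l},\qquad D_\alpha(t)=D_\alpha(t)^*=D_\alpha(t)^{-1}.$$

**Definition (the algebra).** Let
$$A^{(l)}=\{f\colon\Omega\to M_{1+l}:\ (D_\alpha fD_\alpha)|_{K_\alpha}\text{ is continuous for every }\alpha<\omega_1\}$$
with pointwise operations, and let $A=A^{(1)}$. For $f\in A^{(l)}$ put
$$p_\alpha(f)=\sup_{t\in K_\alpha}\|f(t)\|=\sup_{t\in K_\alpha}\|D_\alpha(t)f(t)D_\alpha(t)\|<\infty.$$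

The two suprema agree because $D_\alpha(t)$ is unitary, and the second is finite because $K_\alpha$ is compact.

**Step 1.** *This step checks that $A^{(l)}$ is a unital pro-$C^*$-algebra.* Since $D_\alpha fgD_\alpha=(D_\alpha fD_\alpha)(D_\alpha gD_\alpha)$ and $D_\alpha f^*D_\alpha=(D_\alpha fD_\alpha)^*$, the set $A^{(l)}$ is a $*$-algebra, and it contains the constant function $1$. The $p_\alpha$ are $C^*$-seminorms, increase with $\alpha$, and separate points because the $K_\alpha$ cover $\Omega$. For completeness, let $(f_\nu)$ be a Cauchy net. Each $f_\nu(t)$ converges, to $f(t)$ say. Given $\alpha$ and $\varepsilon>0$, we have $p_\alpha(f_\nu-f_\mu)\le\varepsilon$ for all large $\nu,\mu$; letting $\mu$ increase gives $\|f_\nu(t)-f(t)\|\le\varepsilon$ on $K_\alpha$. So $f_\nu\to f$ uniformly on each $K_\alpha$, hence $D_\alpha f_\nu D_\alpha\to D_\alpha fD_\alpha$ uniformly on $K_\alpha$, and the limit is continuous there. So $f\in A^{(l)}$ and $f_\nu\to f$.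

**Step 2.** *This step identifies the quotients: a single test imposes no restriction.* The map $\pi_\alpha(f)=(D_\alpha fD_\alpha)|_{K_\alpha}$ is a unital $*$-homomorphism $A^{(l)}\to C(K_\alpha,M_{1+l})$ with kernel $\ker p_\alpha$. It is onto. Given $g\in C(K_\alpha,M_{1+l})$, put
$$f=D_\alpha gD_\alpha\ \text{ on }K_\alpha,\qquad f=0\ \text{ off }K_\alpha.$$
Let $\beta<\omega_1$. On $K_\alpha\cap K_\beta=K_{\min(\alpha,\beta)}$ we have $D_\beta fD_\beta=(D_\beta D_\alpha)g(D_\alpha D_\beta)$ with $D_\beta D_\alpha=D_\alpha D_\beta=\mathrm{diag}(1,s_\alpha s_\beta,\dots,s_\alpha s_\beta)$, which is continuous there by (2). On $K_\beta\setminus K_\alpha$ the function is $0$. As $K_\alpha$ is clopen, $D_\beta fD_\beta|_{K_\beta}$ is continuous. So $f\in A^{(l)}$, and $\pi_\alpha(f)=g$. Hence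
$$A^{(l)}/\ker p_\alpha\cong C(K_\alpha,M_{1+l}).$$

**Step 3.** *This step rules out continuous characters.* If $\chi$ is a continuous character of $A^{(l)}$, then, the $p_\alpha$ being directed, $|\chi|\le Cp_\alpha$ for some $C$ and $\alpha$. So $\chi$ vanishes on $\ker p_\alpha$ and induces a character of $C(K_\alpha,M_{1+l})$, contradicting Lemma 10. Hence $A^{(l)}$ has no continuous character.

**Step 4.** *This step describes the elements by their entries.* Put
$$M=\{b\colon\Omega\to\mathbb C:\ s_\alpha b|_{K_\alpha}\text{ is continuous for every }\alpha<\omega_1\}.$$
In block form, with $a$ scalar and $d$ of size $l\times l$,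
$$D_\alpha\begin{pmatrix}a&b\\c&d\end{pmatrix}D_\alpha=\begin{pmatrix}a&s_\alpha b\\s_\alpha c&d\end{pmatrix},$$
since $s_\alpha^2=1$. The $K_\alpha$ form an open cover of $\Omega$. So $A^{(l)}$ consists of the matrices with $a\in C(\Omega)$, $d\in C(\Omega,M_l)$, and all entries of $b$ and $c$ in $M$.

The module $M$ contains nonzero functions: for each $\alpha$ the function $1_{K_\alpha}s_\alpha$ is in $M$, by (2). For $\alpha=\omega$ in the Example this is a discontinuous function. Does $M$ contain a function that does not die out?

## 8. Off-diagonal entries vanish eventually

**Lemma 12.** Every $b\in M$ is eventually zero.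

The reason, before the details: suppose $|b|=1$ on a tail. Within $K_\alpha$, continuity of $s_\alpha b$ forces $b$ to change sign after the first $e_\alpha(\xi)$ points of the $\xi$-th block, for all but finitely many $\xi$. So the number $e_\alpha(\xi)$ can be read off from $b$ alone, by a recipe that does not mention $\alpha$. That yields one function $h$ that is $=^*e_\alpha$ for all $\alpha$ at once, and such an $h$ cannot exist.

*Proof.* Let $b\in M$.

**Step 1.** *This step normalizes $b$.* On $K_\alpha$ we have $|b|=|s_\alpha b|$, so $|b|$ is continuous on each of the open sets $K_\alpha$, hence on $\Omega$. By Lemma 9, $|b|$ is eventually a constant $r\ge0$. We must show $r=0$. Suppose $r>0$; dividing by $r$, we may assume there is $\gamma<\omega_1$ with $|b(t)|=1$ for all $t\ge\omega\gamma$. For $\alpha>\gamma$ let $g_\alpha=s_\alpha b|_{K_\alpha}$, a continuous function.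

**Step 2.** *This step defines the reading function $h$, without reference to $\alpha$.* Let $\xi\ge\gamma$ and take any $\alpha>\xi$. Then $\omega(\xi+1)\in K_\alpha$ and $s_\alpha(\omega(\xi+1))=1$, so $b(\omega(\xi+1))=g_\alpha(\omega(\xi+1))$. For $n>e_\alpha(\xi)$ also $s_\alpha(\omega\xi+n)=1$, so $b(\omega\xi+n)=g_\alpha(\omega\xi+n)$. Since $\omega\xi+n\to\omega(\xi+1)$ and $g_\alpha$ is continuous, $b(\omega\xi+n)\to b(\omega(\xi+1))$ as $n\to\infty$. Therefore
$$h(\xi)=\max\bigl(\{0\}\cup\{n\ge1:\ |b(\omega\xi+n)-b(\omega(\xi+1))|\ge1\}\bigr) \tag{3}$$
is a well-defined integer, and (3) does not involve $\alpha$. So $h\colon[\gamma,\omega_1)\to\omega$.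

**Step 3.** *This step shows that, for fixed $\alpha$, $g_\alpha$ is nearly constant on almost all blocks.* Fix $\alpha>\gamma$, and let
$$F=\{\xi\in[\gamma,\alpha):\ |g_\alpha(\omega\xi+n)-g_\alpha(\omega(\xi+1))|\ge1\text{ for some }n\ge1\}.$$
Then $F$ is finite. Otherwise it contains $\xi_1<\xi_2<\cdots$, with witnesses $n_k$. Since
$$\omega\xi_k<\omega\xi_k+n_k<\omega(\xi_k+1)\le\omega\xi_{k+1},$$
the sequences $\omega\xi_k+n_k$ and $\omega(\xi_k+1)$ both increase strictly to $\sup_k\omega\xi_k$, which lies in $K_\alpha=[0,\omega\alpha]$. The values of $g_\alpha$ along them stay at distance at least $1$, contradicting continuity of $g_\alpha$ there.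

**Step 4.** *This step shows that $h(\xi)=e_\alpha(\xi)$ for $\xi\in[\gamma,\alpha)\setminus F$.* Write $x_n=g_\alpha(\omega\xi+n)$ and $y=g_\alpha(\omega(\xi+1))=b(\omega(\xi+1))$. Then $|y|=1$, as $\omega(\xi+1)\ge\omega\gamma$, and $|x_n-y|<1$ for all $n\ge1$, as $\xi\notin F$.

- If $1\le n\le e_\alpha(\xi)$, then $b(\omega\xi+n)=-x_n$, and $|b(\omega\xi+n)-y|=|2y+(x_n-y)|\ge2-|x_n-y|>1$.
- If $n>e_\alpha(\xi)$, then $b(\omega\xi+n)=x_n$, and $|b(\omega\xi+n)-y|=|x_n-y|<1$.

So the set of $n$ in (3) is exactly $\{1,\dots,e_\alpha(\xi)\}$, and $h(\xi)=e_\alpha(\xi)$.

**Step 5.** *Contradiction.* By Steps 3 and 4, $h=^*e_\alpha$ on $[\gamma,\alpha)$ for every $\alpha\in(\gamma,\omega_1)$. As $e_\alpha$ is finite-to-one, so is $h|_{[\gamma,\alpha)}$. But $h$ maps the uncountable set $[\gamma,\omega_1)$ into the countable set $\omega$, so some fibre of $h$ is uncountable. The first $\omega$ elements of that fibre lie below some $\alpha<\omega_1$, and $h|_{[\gamma,\alpha)}$ is not finite-to-one. This contradiction shows $r=0$. $\square$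

## 9. The character at infinity of $A$, and a dense ideal of codimension one

**Proof of Theorem 1.** Let $A=A^{(1)}$. By Steps 1 and 2 of Section 7 it is a unital pro-$C^*$-algebra with topology given by the increasing family $(p_\alpha)_{\alpha<\omega_1}$ and with the required quotients, and the $K_\alpha$ are countable and compact. By Step 3 there it has no continuous character. It remains to exhibit a character. For
$$f=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in A\qquad\text{let}\qquad\chi(f)=\lim_{t\to\omega_1}a(t),$$
the eventual value of $a\in C(\Omega)$, which exists by Lemma 9. This is linear, and $\chi(1)=1$. For $f,f'\in A$ we have $(ff')_{11}=aa'+bc'$, and $bc'$ is eventually zero by Lemma 12. So $\chi(ff')=\chi(f)\chi(f')$, and $\chi$ is a character. $\blacksquare$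

One can also see the discontinuity directly: $f=(1-1_{K_\alpha})1$ lies in $A$, since its diagonal entries are continuous and the others are $0$; and $p_\alpha(f)=0$ while $\chi(f)=1$.

**Remark.** The paper that poses the question also states the following: a complete complex unital $m$-pseudoconvex algebra $A$ has a continuous character if and only if it has a continuous linear functional $f$ with $f(x)\in\sigma(x)$ for all $x$, where $\sigma(x)$ is the spectrum of $x$; equivalently, if and only if it has a closed subspace of codimension one consisting of non-invertible elements. In our $A$ the kernel of $\chi$ is an ideal of codimension one. It consists of non-invertible elements, because $\chi(x)\chi(x^{-1})=1$ for invertible $x$, and it is dense, because $\chi$ is discontinuous. Yet $A$ has no continuous character. So the word "closed" cannot be dropped from that statement.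

## 10. Theorem 2: counting the characters

**Proof of Theorem 2.** By Section 7, each $A^{(l)}$, $l\ge1$, is a unital pro-$C^*$-algebra without continuous characters, defined by the $\aleph_1$ seminorms $p_\alpha$.

**Step 1.** *This step computes $A^{(l)}$ at infinity.* Let $f=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in A^{(l)}$. By Lemma 9, applied to $a$ and to the entries of $d$, and by Lemma 12, applied to the entries of $b$ and $c$, the function $f$ is eventually constant and block diagonal. So
$$\Phi\colon A^{(l)}\to\mathbb C\oplus M_l(\mathbb C),\qquad\Phi(f)=(\lim a,\lim d)$$
is a homomorphism. It is onto, because constant block-diagonal functions belong to $A^{(l)}$. Its kernel is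
$$I=\{f\in A^{(l)}:\ f\text{ is eventually }0\}=\bigcup_{\alpha<\omega_1}1_{K_\alpha}A^{(l)},$$
where $1_{K_\alpha}$ stands for $1_{K_\alpha}$ times the identity matrix. This is a central element of $A^{(l)}$, since $K_\alpha$ is clopen.

**Step 2.** *This step shows that every character of $A^{(l)}$ vanishes on $I$.* The map $\pi_\alpha$ restricts to an isomorphism $1_{K_\alpha}A^{(l)}\cong C(K_\alpha,M_{1+l})$: it is injective on functions vanishing off $K_\alpha$, and the preimage constructed in Step 2 of Section 7 vanishes off $K_\alpha$. By Lemma 10, $1_{K_\alpha}A^{(l)}$ has no character. So every character of $A^{(l)}$ restricts to $0$ on each $1_{K_\alpha}A^{(l)}$, hence on $I$.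

**Step 3.** *This step counts.* By Steps 1 and 2, the characters of $A^{(l)}$ are exactly the functionals $\psi\circ\Phi$ with $\psi$ a character of $\mathbb C\oplus M_l(\mathbb C)$. For $l=1$ these $\psi$ are the two coordinates of $\mathbb C\oplus\mathbb C$: the idempotents $(1,0)$ and $(0,1)$ have product $0$ and sum $1$, so $\psi$ is $1$ on exactly one of them and $0$ on the other. Thus $A=A^{(1)}$ has exactly two characters. For $l\ge2$ the restriction of $\psi$ to $0\oplus M_l(\mathbb C)$ is zero by Lemma 10, so $\psi$ is the first coordinate, and $A^{(l)}$ has exactly one character.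

**Step 4.** *This step produces exactly $m$ characters.* Let $B$ be the product of $m$ copies of $A^{(2)}$, with the $C^*$-seminorms $P_\alpha(f_1,\dots,f_m)=\max_jp_\alpha(f_j)$, $\alpha<\omega_1$. It is a unital pro-$C^*$-algebra defined by $\aleph_1$ seminorms. Let $\varepsilon_1,\dots,\varepsilon_m$ be the central idempotents given by the units of the factors. They have pairwise products $0$ and sum $1$, so a character $\chi$ of $B$ takes the value $1$ on exactly one of them, $\varepsilon_j$ say. Then $\chi(x)=\chi(\varepsilon_jx)$, so $\chi$ factors through the $j$-th coordinate and is there a character of $A^{(2)}$, of which there is exactly one. Conversely, each $j$ gives a character of $B$, and different $j$ give different ones. So $B$ has exactly $m$ characters. None is continuous, because the restriction of a continuous character to its factor would be a continuous character of $A^{(2)}$. $\blacksquare$
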